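\title{Which integer polynomials divide chromatic polynomials?}

\begin{abstract}
A monic integer polynomial is a \emph{chromatic factor} if it divides the chromatic polynomial of some graph. The coefficients of a chromatic polynomial alternate in sign, and it has been conjectured that the same holds for every chromatic factor. We disprove this with an explicit graph on $85$ vertices whose chromatic polynomial is divisible by $x^2+x+7$. We then determine all chromatic factors: a monic $f\in\mathbb Z[x]$ is a chromatic factor if and only if every real root of $f$ in $(-\infty,32/27]$ is $0$ or $1$. The proof turns the condition that $\alpha$ be a chromatic root into an additive equation in the field $\mathbb Q(\alpha)$ and solves that equation by a convexity argument.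
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. The \emph{chromatic polynomial} $P_G(x)$ of a graph $G$ is the polynomial whose value at a positive integer $x$ is the number of proper colorings of $G$ with $x$ colors. It is monic with integer coefficients, and these alternate in sign. Here $f(x)=\sum_{i=0}^m a_ix^i$ of degree $m$ is said to \emph{alternate} if $(-1)^{m-i}a_i\ge0$ for all $i$, that is, if $(-1)^mf(-x)$ has only nonnegative coefficients. A \emph{chromatic root} is a zero of some $P_G$, and a monic $f\in\mathbb Z[x]$ is a \emph{chromatic factor} if $f$ divides $P_G$ in $\mathbb Z[x]$ for some graph $G$. The following is posed in \cite{thesis}.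

\begin{quote}
\textbf{Conjecture.} \emph{The coefficients of a chromatic factor always alternate in sign.}
\end{quote}

The guess is a natural one. The map $f\mapsto(-1)^{\deg f}f(-x)$ is multiplicative, so a product of alternating polynomials alternates, and the conjecture would explain the signs in $P_G$ factor by factor. It also holds for the first graphs one tries. A monic real polynomial whose roots all have nonnegative real part is a product of factors $x-a$ with $a\ge0$ and $x^2-2(\operatorname{Re}z)x+|z|^2$ with $\operatorname{Re}z\ge0$, so it alternates. This covers all factors of $P_{K_n}=(x)_n$, where $(x)_k=x(x-1)\cdots(x-k+1)$, of the polynomial $x(x-1)^{n-1}$ of a tree, and of the polynomial $(x-1)^n+(-1)^n(x-1)$ of a cycle, whose roots lie in the disk $|x-1|\le1$. It also covers every chromatic factor with only real roots, because a monic alternating polynomial such as $P_G$ has no negative root. The first real test is a quadratic factor with nonreal roots, which alternates exactly when its roots have nonnegative real part. Alternation of a product does not force this: $x^3-3x^2+3x-28=(x-4)(x^2+x+7)$. This cubic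 does occur in a chromatic polynomial.

\begin{theorem}\label{thm:counter}
Let $G$ consist of a clique on $v_1,\dots,v_{28}$, a further vertex $u$, and for each $i$ a path $u\,a_i\,b_i\,v_i$ of length $3$, with all $a_i,b_i$ new and distinct. Then $G$ has $85$ vertices and
\[
P_G(x)=(x)_{28}\,(x^2-3x+3)^{27}\,\bigl((x-1)^3-27\bigr)=(x)_{28}\,(x^2-3x+3)^{27}\,(x-4)(x^2+x+7).
\]
In particular $x^2+x+7$ is a chromatic factor, and the conjecture is false.
\end{theorem}

What, then, does restrict a chromatic factor? No chromatic polynomial has a zero in $(-\infty,0)$ or in $(0,1)$ (Tutte; well known), or in $(1,32/27]$ (Jackson \cite{jackson}). Our main result says that these intervals are the only obstruction.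

\begin{theorem}\label{thm:main}
A monic $f\in\mathbb Z[x]$ is a chromatic factor if and only if every real root of $f$ in $(-\infty,32/27]$ equals $0$ or $1$.
\end{theorem}

Recall that an \emph{algebraic integer} is a root $\alpha$ of a monic integer polynomial, as every chromatic root is. Its minimal polynomial $f$ over $\mathbb Q$ lies in $\mathbb Z[x]$, and the roots of $f$, including $\alpha$, are the \emph{conjugates} of $\alpha$. If $g\in\mathbb Z[x]$ and $g(\alpha)=0$, then $f\mid g$ in $\mathbb Q[x]$, and in $\mathbb Z[x]$ because division by a monic polynomial creates no denominators. Hence $\alpha$ is a chromatic root if and only if $f$ is a chromatic factor, and then all conjugates of $\alpha$ are chromatic roots.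

\begin{corollary}\label{cor:main}
\begin{itemize}
\item[(a)] An algebraic integer is a chromatic root if and only if it is $0$, or $1$, or none of its conjugates lies in $(-\infty,32/27]$.
\item[(b)] Every monic integer polynomial without real roots is a chromatic factor. This includes every $x^2+ax+b\in\mathbb Z[x]$ with $a^2<4b$, so the linear coefficient can be an arbitrarily large positive integer, and every cyclotomic polynomial $\Phi_n$ with $n\ge3$.
\item[(c)] For every algebraic integer $\alpha$, the number $\alpha+n$ is a chromatic root for all sufficiently large integers $n$. If $\alpha$ is a chromatic root, so is $n\alpha$ for every integer $n\ge1$.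
\end{itemize}
\end{corollary}

\begin{proof}
(a) Apply Theorem~\ref{thm:main} to the minimal polynomial, which has the root $0$ or $1$ only if it is $x$ or $x-1$. (b) The condition in Theorem~\ref{thm:main} is void; the roots of $\Phi_n$ are the primitive $n$th roots of unity, which are nonreal for $n\ge3$. (c) The numbers $\alpha+n$ and $n\alpha$ are algebraic integers, with conjugates $q+n$ and $nq$ as $q$ runs over the conjugates of $\alpha$. For large $n$ every real $q+n$ exceeds $32/27$. If $\alpha$ is a chromatic root other than $0,1$, then every real $q$ exceeds $32/27$, and so does $nq$. If $\alpha\in\{0,1\}$, then $n\alpha$ is a nonnegative integer, which satisfies the condition in (a).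
\end{proof}

Both theorems come from one construction. A vertex $u$ is attached to the vertices of a clique through two-terminal graphs $H_1,\dots,H_k$, and the chromatic polynomial of the result acquires the factor $x-\sum_i(1-\rho_{H_i}(x))$, where $\rho_H$ is a rational function attached to $H$ (Section~\ref{sec:star}). So $\alpha$ is a chromatic root once it is a \emph{sum} of numbers $1-\rho_H(\alpha)$. An integer combination with signs is easy to find (Section~\ref{sec:group}); the work lies in removing the minus signs. They can be removed unless the numbers $1-\rho_H(\alpha)$ lie in a half-space of a real vector space built from all conjugates of $\alpha$ (Section~\ref{sec:cone}). To exclude half-spaces we find, for each conjugate $q$, a graph $H$ with $|\rho_H(q)|>1$, which is where $32/27$ enters (Section~\ref{sec:large}), and then arrange for one conjugate to dominate the others (Section~\ref{sec:dominant}). Section~\ref{sec:example} runs the method by hand for $x^2+1$.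

\section{Gadgets, stars, and the counterexample}\label{sec:star}

An identity between polynomials that holds for all large integers $x$ holds identically, so in counting arguments $x$ is a large integer number of colors.

A \emph{gadget} is a graph $H$ with two distinct terminals $s,t$. When $H$ is attached to the rest of a graph only at $s$ and $t$, all that matters is in how many ways a coloring of the terminals extends to $H$, and by symmetry of the colors this depends only on whether the two terminal colors agree. Let $E_H(x)$ be the number of proper colorings of $H$ with a prescribed common color at $s$ and $t$, and $D_H(x)$ the number with prescribed distinct colors at $s$ and $t$. Let $H+st$ be $H$ with the edge $st$ added if it is absent. Then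
\begin{equation}\label{eq:D}
P_{H+st}(x)=x(x-1)D_H(x).
\end{equation}
A graph with an edge has chromatic roots $0$ and $1$, so $D_H$ is a monic polynomial in $\mathbb Z[x]$. If $s,t$ are adjacent, then $E_H=0$; otherwise $xE_H$ is the chromatic polynomial of the graph obtained by identifying $s$ with $t$ and deleting duplicate edges, so $E_H\in\mathbb Z[x]$. The \emph{ratio} of $H$ is $\rho_H=E_H/D_H\in\mathbb Q(x)$. It measures how much $H$ favors equal colors at its terminals; an edge has ratio $0$.

The \emph{star} on gadgets $H_1,\dots,H_k$ is formed from a clique on $v_1,\dots,v_k$ and a new vertex $u$ by placing a copy of $H_i$ with its terminals at $u$ and $v_i$, the copies being otherwise disjoint. The clique forces the $v_i$ to have distinct colors, so $u$ agrees with at most one of them; this is what makes the ratios add.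

\begin{lemma}\label{lem:star}
The star $G$ on $H_1,\dots,H_k$ satisfies
\begin{equation}\label{eq:star}
P_G=(x)_k\Bigl[(x-k)\prod_iD_{H_i}+\sum_iE_{H_i}\prod_{j\ne i}D_{H_j}\Bigr]=(x)_k\prod_iD_{H_i}\cdot\Bigl[x-\sum_{i=1}^k(1-\rho_{H_i})\Bigr].
\end{equation}
\end{lemma}

\begin{proof}
Color the clique in $(x)_k$ ways. If $u$ gets one of the $x-k$ unused colors, the coloring extends in $\prod_iD_{H_i}$ ways. If $u$ gets the color of $v_i$, it extends in $E_{H_i}\prod_{j\ne i}D_{H_j}$ ways. For the second form, take out $\prod_iD_{H_i}$; what remains is $x-k+\sum_i\rho_{H_i}$.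
\end{proof}

The simplest gadgets are paths with terminals at the two ends. Write $E_L,D_L,\rho_L$ for the path of length $L\ge1$.

\begin{lemma}\label{lem:path}
We have $E_L-D_L=(-1)^L$ and $xD_L=(x-1)^L-(-1)^L$. Consequently
\begin{equation}\label{eq:path}
\rho_L(x)=1+\frac{x}{(1-x)^L-1},\qquad\text{and in particular}\quad\rho_2(x)=\frac{x-1}{x-2}.
\end{equation}
\end{lemma}

\begin{proof}
In the path of length $L+1$, consider the color of the neighbor of $t$. If $s$ and $t$ have the same color, it is one of the other $x-1$ colors, so $E_{L+1}=(x-1)D_L$. If not, it is the color of $s$ or one of $x-2$ further colors, so $D_{L+1}=E_L+(x-2)D_L$. Thus $E_{L+1}-D_{L+1}=-(E_L-D_L)$, and $E_1-D_1=-1$ gives the first formula. Fixing only the color of $s$ in the path of length $L$ gives $E_L+(x-1)D_L=(x-1)^L$, so $xD_L=(x-1)^L-(E_L-D_L)$. Finally $\rho_L-1=(-1)^L/D_L$, and $D_2=x-2$.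
\end{proof}

For the star $G_{k,L}$ on $k$ paths of length $L$, the bracket in \eqref{eq:star} is $D_L^{k-1}\bigl(xD_L+k(E_L-D_L)\bigr)$, so
\begin{equation}\label{eq:pathstar}
P_{G_{k,L}}(x)=(x)_k\,D_L(x)^{k-1}\bigl((x-1)^L+(-1)^L(k-1)\bigr).
\end{equation}
The last factor has its roots on the circle $|x-1|=(k-1)^{1/L}$, which reaches far into the left half-plane when $k$ is large. It remains to choose $k$ so that this factor splits over $\mathbb Z$.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
The graph is $G_{28,3}$, with $28+1+2\cdot28=85$ vertices. Here $D_3=((x-1)^3+1)/x=x^2-3x+3$, and the last factor of \eqref{eq:pathstar} is $(x-1)^3-27=x^3-3x^2+3x-28=(x-4)(x^2+x+7)$. In $x^2+x+7$ we have $m=2$ and $a_1=1$, so $(-1)^{m-1}a_1=-1<0$.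
\end{proof}

\begin{remark}
For $L=3$ and $k=n^3+1$ the last factor of \eqref{eq:pathstar} is
\[
(x-1)^3-n^3=(x-1-n)\bigl(x^2+(n-2)x+n^2-n+1\bigr).
\]
The linear coefficient $n-2$ is first positive at $n=3$, which gives $k=28$. For $L=6$ and $k=28$ put $t=x-1$. Then $t^6+27=(t^2+3)(t^2-3t+3)(t^2+3t+3)$, so
\[
P_{G_{28,6}}=(x)_{28}\,D_6^{27}\,\bigl((x-1)^2+3\bigr)(x^2-5x+7)(x^2+x+1),
\]
an explicit graph for $\Phi_3=x^2+x+1$.
\end{remark}

\section{The method by hand: $x^2+1$}\label{sec:example}

By \eqref{eq:star}, a number $\alpha$ is a chromatic root if $\alpha=\sum_i(1-\rho_{H_i}(\alpha))$ for gadgets $H_i$ with $D_{H_i}(\alpha)\ne0$. Take $\alpha=i$ and use only paths. Put $p=1-i$ and $\theta_L=1-\rho_L(i)=i/(1-p^L)$, which is defined because $|p|>1$. From $p^2=-2i$ we get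
\[
\begin{array}{c|ccccc}
L&1&2&4&6&8\\ \hline
p^L&1-i&-2i&-4&8i&16\\
\theta_L&1&(2+i)/5&i/5&(-8+i)/65&-i/15
\end{array}
\]

\emph{Step 1: a combination with signs.} Put $\beta=\alpha-2$. Then $\theta_2=-1/\beta$, and $\beta^2+4\beta+5=0$ gives $\beta=-4-5/\beta$. Hence $i=\beta+2=5\theta_2-2\theta_1$. A star cannot realize the coefficient $-2$.

\emph{Step 2: removing the sign.} For large $L$ the number $\theta_L$ is close to $-ip^{-L}$, which turns by $45^\circ$ at each step. So the $\theta_L$ surround the origin, and every complex number is a nonnegative real combination of them. In particular $-\theta_1=\frac{65}8\theta_6+\frac{15}8\theta_8$. The coefficients are rational because the equation lives in $\mathbb Q(i)$. Clearing denominators gives $-8\theta_1=65\theta_6+15\theta_8$, and adding $6\theta_1$ turns $-8\theta_1$ into $-2\theta_1$. Therefore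
\[
i=6\theta_1+5\theta_2+65\theta_6+15\theta_8,
\]
and $x^2+1$ divides the chromatic polynomial of a star on $91$ paths.

In this case there is a shortcut, $i=5\theta_4$, which matches $(x-1)^4+4=(x^2+1)(x^2-4x+5)$ in \eqref{eq:pathstar} for $G_{5,4}$. It is the two-step route that generalizes. Step 1 uses only that $\alpha$ is an algebraic integer. Step 2 is harder in general: the plane is replaced by a space of dimension $\deg\alpha$ that records all conjugates at once, and at a real conjugate the powers of $1-\alpha$ do not turn around the origin.

\section{Reduction to a semigroup}\label{sec:group}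

Necessity in Theorem~\ref{thm:main} follows from the three zero-free intervals, since a root of a chromatic factor is a chromatic root. For sufficiency, let $f$ satisfy the condition. By Gauss's lemma $f$ is a product of monic integer polynomials irreducible over $\mathbb Q$, each of which satisfies the condition. Chromatic polynomials multiply under disjoint union, so we may assume that $f$ is irreducible. If $f=x-n$, the condition gives $n\ge0$, and $f$ divides $P_{K_{n+1}}=(x)_{n+1}$. So let $d=\deg f\ge2$ and let $\alpha$ be a root of $f$. Then $f$ has no rational root, so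
\begin{equation}\label{eq:conj}
\text{every conjugate of $\alpha$ is nonreal, or is an irrational number greater than $32/27$.}
\end{equation}
We must show that $\alpha$ is a chromatic root. \emph{From now on we assume that it is not}, and seek a contradiction. The assumption serves one purpose: no conjugate $q$ of $\alpha$ is a chromatic root, so \eqref{eq:D} gives
\begin{equation}\label{eq:nonzero}
D_H(q)\ne0\quad\text{for every gadget $H$ and every conjugate $q$ of $\alpha$,}
\end{equation}
and all ratios can be evaluated. Let $F=\mathbb Q(\alpha)$, let
\[
Y=\{\rho_H(\alpha): H\text{ a gadget}\}\subset F,\qquad 1-Y=\{1-y:y\in Y\},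
\]
and let $S$ be the set of all finite nonempty sums of elements of $1-Y$. By Lemma~\ref{lem:star}, $\alpha\in S$ makes $\alpha$ a chromatic root. \emph{It therefore suffices to prove $\alpha\in S$.}

The \emph{parallel composition} of two gadgets glues their terminals $s$ together and their terminals $t$ together, deleting a duplicate edge $st$ if one arises. Once the terminals are colored the two parts are colored independently, so $E$, $D$ and $\rho$ all multiply. Thus $Y$ is closed under multiplication. It contains $0$, the ratio of an edge.

\begin{lemma}\label{lem:group}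
The additive group $\Gamma$ generated by $1-Y$ contains $\alpha$.
\end{lemma}

\begin{proof}
We have $1=1-0\in\Gamma$, hence $Y\subset\Gamma$. Let $\beta=\alpha-2\ne0$ and $\kappa=\rho_2(\alpha)=1+\beta^{-1}$. All powers $\kappa^r$ with $r\ge1$ lie in $Y$, so by the binomial theorem $\beta^{-r}=(\kappa-1)^r\in\Gamma$ for all $r\ge0$. The number $\beta$ is a root of the monic polynomial $f(x+2)=x^d+c_{d-1}x^{d-1}+\dots+c_0\in\mathbb Z[x]$. Dividing the equation by $\beta^{d-1}$ gives
\[
\beta=-\bigl(c_{d-1}+c_{d-2}\beta^{-1}+\dots+c_0\beta^{-(d-1)}\bigr)\in\Gamma,
\]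
and so $\alpha=\beta+2\in\Gamma$.
\end{proof}

Integrality is essential in this step: for $\alpha=5/2$ we have $\beta^{-1}=2$, and no integer combination of powers of $2$ equals $\beta=1/2$. It remains to prove that $S=\Gamma$, that is, that $S$ is a group.

\section{Cones and half-spaces}\label{sec:cone}

Whether minus signs can be removed is a question of convexity, so we place $F$ in a real vector space. A field embedding $\sigma\colon F\to\mathbb C$ is determined by $\sigma(\alpha)$, which can be any conjugate of $\alpha$; it is \emph{real} if $\sigma(\alpha)\in\mathbb R$, and the others come in complex conjugate pairs. Let $\Sigma$ consist of the $r_1$ real embeddings and one from each of the $r_2$ pairs, so that $r_1+2r_2=d$. Let $V=\mathbb R^{r_1}\times\mathbb C^{r_2}$, a real vector space of dimension $d$, and regard $F$ as a subset of $V$ through $y\mapsto(\sigma(y))_{\sigma\in\Sigma}$. Then $1,\alpha,\dots,\alpha^{d-1}$ is an $\mathbb R$-basis of $V$: a real linear relation among these vectors would be a real polynomial of degree less than $d$ vanishing at each $\sigma(\alpha)$, hence also at $\overline{\sigma(\alpha)}$,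 hence at $d$ distinct points. In this basis the elements of $F$ have rational coordinates. Since ratios have rational coefficients, $\sigma(\rho_H(\alpha))=\rho_H(\sigma(\alpha))$.

Let $C\subseteq V$ be the convex cone generated by $1-Y$, the set of finite combinations with nonnegative real coefficients.

\begin{lemma}\label{lem:full}
If $C=V$, then $S$ is a group.
\end{lemma}

\begin{proof}
Let $\theta\in1-Y$ be nonzero. Since $-\theta\in C$, we can write $-\theta=\sum_i\lambda_i\theta_i$ with $\lambda_i>0$ and $\theta_i\in1-Y$; take such an expression with the fewest terms. Then the $\theta_i$ are linearly independent in $V$ (Carath\'eodory's argument): given a relation $\sum_i\mu_i\theta_i=0$ with some $\mu_i>0$, subtract $\tau$ times it, where $\tau=\min_{\mu_i>0}\lambda_i/\mu_i$; the coefficients stay nonnegative and one of them vanishes. In the basis $1,\alpha,\dots,\alpha^{d-1}$, the $\lambda_i$ are thus the unique solution of a linear system with rational coefficients, so they are rational. Choose an integer $N\ge1$ with all $N\lambda_i\in\mathbb Z$. Then $-N\theta\in S$, and $-\theta=(N-1)\theta+(-N\theta)\in S$. So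 the negative of every generator of $S$ lies in $S$ (for a generator equal to $0$ this is trivial), and $S$ is closed under negation and addition.
\end{proof}

\begin{lemma}\label{lem:functional}
If $C\ne V$, there are numbers $c_\sigma$ $(\sigma\in\Sigma)$, not all zero, with $c_\sigma\in\mathbb R$ for real $\sigma$ and $c_\sigma\in\mathbb C$ otherwise, such that
\begin{equation}\label{eq:functional}
\Lambda(y)=\sum_{\sigma\in\Sigma}\operatorname{Re}\bigl(c_\sigma\,\sigma(y)\bigr)\quad\text{satisfies}\quad\Lambda(y)\le\Lambda(1)\ \text{ for all }y\in Y.
\end{equation}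
\end{lemma}

\begin{proof}
Recall the separation theorem: if $C$ is a convex subset of a finite-dimensional real vector space and $v\notin C$, there is a nonzero linear functional $\Lambda$ with $\Lambda(v)\le\Lambda(\theta)$ for all $\theta\in C$. As $C$ is closed under positive scaling, being bounded below on $C$ forces $\Lambda\ge0$ on $C$; in particular $\Lambda(1-y)\ge0$ for $y\in Y$. The real-linear functionals on $\mathbb R$ are $z\mapsto cz$ with $c\in\mathbb R$ and those on $\mathbb C$ are $z\mapsto\operatorname{Re}(cz)$ with $c\in\mathbb C$, so $\Lambda$ has the stated form.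
\end{proof}

We must show that no such $\Lambda$ exists. One condition is necessary: if some $\sigma\in\Sigma$ had $|\sigma(y)|\le1$ for all $y\in Y$, then $\Lambda=\operatorname{Re}\sigma$ would satisfy \eqref{eq:functional}. So each conjugate must admit a gadget whose ratio has modulus greater than $1$. We prove this next, and then show that it is enough.

\section{Gadgets with large ratio}\label{sec:large}

\begin{proposition}\label{prop:large}
For every conjugate $q$ of $\alpha$ there is a gadget $H$ with $|\rho_H(q)|>1$.
\end{proposition}

By \eqref{eq:conj} there are four cases: $q$ nonreal with $|q-1|>1$ or with $|q-1|\le1$, and $q$ real with $q>3/2$ or with $32/27<q<3/2$. The nonreal cases rest on the turning seen in Section~\ref{sec:example}, in the following form.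

\begin{lemma}\label{lem:rotation}
If $c\in\mathbb C\setminus\{0\}$, $|\zeta|=1$ and $\zeta\notin\mathbb R$, then there is $\varepsilon>0$ such that $\operatorname{Re}(c\zeta^r)\ge\varepsilon$ for infinitely many integers $r\ge1$.
\end{lemma}

\begin{proof}
Put $g(r)=\operatorname{Re}(c\zeta^r)$, so that $g(r)^2=\frac12|c|^2+\frac12\operatorname{Re}(c^2\zeta^{2r})$. Since $\zeta\ne1$ and $\zeta^2\ne1$, the geometric sums of $\zeta^r$ and of $\zeta^{2r}$ are bounded. Hence the averages over $r\le n$ of $g$ tend to $0$ and those of $g^2$ tend to $|c|^2/2$. If the lemma fails, then $g^+=\max(g,0)$ tends to $0$, so the averages of $|g|=2g^+-g$ tend to $0$. As $g^2\le|c|\,|g|$, the averages of $g^2$ tend to $0$, a contradiction.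
\end{proof}

\subsection*{Nonreal $q$ with $|q-1|>1$: long paths}
Here we prove a statement about arbitrary complex numbers, since it will be reused at $q-2$.

\begin{lemma}\label{lem:longpath}
Let $q\in\mathbb C\setminus\mathbb R$ with $|q-1|>1$. Then $D_L(q)\ne0$ for all $L$, and $|\rho_L(q)|>1$ for some $L$.
\end{lemma}

\begin{proof}
Put $p=1-q$, so $|p|>1$ and $p\notin\mathbb R$. By Lemma~\ref{lem:path}, $qD_L(q)=(-1)^L(p^L-1)\ne0$. With $\tau=p^{-L}$, formula \eqref{eq:path} reads $\rho_L(q)=1+q\tau/(1-\tau)=1+q\tau+q\tau^2/(1-\tau)$. For $|\tau|\le1/2$ this gives $\operatorname{Re}\rho_L(q)\ge1+\operatorname{Re}(q\tau)-2|q||\tau|^2$. Now $q\tau=|\tau|\,q\zeta^L$ with $\zeta=|p|/p\notin\mathbb R$, so by Lemma~\ref{lem:rotation} we have $\operatorname{Re}(q\tau)\ge\varepsilon|\tau|$ for infinitely many $L$. For those $L$ large enough that $|\tau|\le1/2$ and $2|q||\tau|<\varepsilon$, we get $\operatorname{Re}\rho_L(q)>1$.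
\end{proof}

\subsection*{Nonreal $q$ with $|q-1|\le1$: shifting the number of colors}
Long paths no longer help: if $|1-q|<1$, then $\rho_L(q)\to1-q$ by \eqref{eq:path}. Instead we move $q$ out of the disk by using up colors. Given a gadget $H$, let $H^*$ be obtained by adding a new edge and joining both its ends to all vertices of $H$, terminals included. The new edge must avoid the terminal colors, and $H$ is then colored with the remaining $x-2$ colors, among which are the terminal colors. So $E_{H^*}(x)=(x-1)(x-2)E_H(x-2)$ and $D_{H^*}(x)=(x-2)(x-3)D_H(x-2)$. For $H$ the parallel composition of $m$ paths of length $L$,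
\[
\rho_{H^*}(x)=\frac{x-1}{x-3}\,\rho_L(x-2)^m .
\]
The closed unit disks about $1$ and $3$ meet only at $2$, and $q\ne2$, so $|(q-2)-1|=|q-3|>1$. By Lemma~\ref{lem:longpath} some $L$ has $|\rho_L(q-2)|>1$. The factor $(q-1)/(q-3)$ is a fixed nonzero number, so $|\rho_{H^*}(q)|>1$ for large $m$. A shift by one color would not suffice, since $q=(3+i)/2$ has both $|q-1|<1$ and $|q-2|<1$.

\subsection*{Real $q>3/2$: the path of length $2$}
Here $q\ne2$ is closer to $2$ than to $1$, so $|\rho_2(q)|=|q-1|/|q-2|>1$.

\subsection*{Real $q$ with $32/27<q<3/2$: alternating series and parallel composition}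
Now $p=1-q\in(-1/2,0)$, and paths fail: $\rho_1=0$, and for $L\ge2$ we have $\rho_L(q)=(p-p^L)/(1-p^L)$, of modulus at most $(|p|+p^2)/(1-p^2)=|p|/(1-|p|)<1$. Parallel composition cannot raise such moduli above $1$, so we need a second operation. Put two copies of a gadget $H$ \emph{in series}, identifying the terminal $t$ of the first with the terminal $s$ of the second, and call the result $H'$. Sorting by the color of the middle vertex, as for paths, gives
\[
E_{H'}=E_H^2+(x-1)D_H^2,\qquad D_{H'}=2E_HD_H+(x-2)D_H^2 .
\]
With $\delta=\rho_H-1$ we get $D_{H'}=D_H^2(x+2\delta)$ and $E_{H'}-D_{H'}=(E_H-D_H)^2=D_H^2\delta^2$, so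
\begin{equation}\label{eq:series}
\rho_{H'}-1=\frac{\delta^2}{x+2\delta}.
\end{equation}
By \eqref{eq:nonzero} the denominator does not vanish at $q$.

Let $A_0$ be the parallel composition of $2r$ paths of length $2$, where $r$ is chosen later. Let $B_n$ be two copies of $A_n$ in series and $A_{n+1}$ two copies of $B_n$ in parallel. Put $\delta_n=\rho_{A_n}(q)-1$ and $\xi_n=\rho_{B_n}(q)-1$. With $\kappa=\rho_2(q)=(q-1)/(q-2)\in(-1,0)$,
\begin{equation}\label{eq:iteration}
\delta_0=\kappa^{2r}-1,\qquad \xi_n=\frac{\delta_n^2}{q+2\delta_n},\qquad \delta_{n+1}=(1+\xi_n)^2-1=\xi_n(\xi_n+2).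
\end{equation}
We want $|1+\xi_n|>1$, that is, $\xi_n>0$ or $\xi_n<-2$. As $r\to\infty$ we have $\delta_0\to-1$ and $\xi_0\to1/(q-2)\in(-2,-27/22)$, so $\xi_0\in(-2,-1)$ for all large $r$. Put $\eta=q-32/27>0$.

\begin{lemma}\label{lem:drift}
If $\xi_n\in(-2,-1)$, then $\xi_{n+1}>0$ or $\xi_{n+1}<\xi_n-\eta$.
\end{lemma}

\begin{proof}
Write $\xi=\xi_n$ and $\delta=\delta_{n+1}$. Since $1+\xi\in(-1,0)$, we have $\delta\in(-1,0)$. If $q+2\delta>0$, then $\xi_{n+1}=\delta^2/(q+2\delta)>0$. Otherwise $-1<q-2<q+2\delta<0$. From $\delta^2-2\xi\delta=\xi^2(\xi+2)\bigl((\xi+2)-2\bigr)=\xi^3(\xi+2)$ we obtain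
\begin{equation}\label{eq:drift}
\xi_{n+1}-\xi=\frac{\delta^2-\xi(q+2\delta)}{q+2\delta}=\frac{\xi\,\bigl(\xi^2(\xi+2)-q\bigr)}{q+2\delta}.
\end{equation}
On $[-2,0]$ the function $\xi^2(\xi+2)$ vanishes at the endpoints and has derivative $\xi(3\xi+4)$, so its maximum is $\frac{16}9\cdot\frac23=\frac{32}{27}$, attained at $\xi=-\frac43$. Hence $\xi^2(\xi+2)-q\le-\eta$, and since $\xi<-1$ the numerator in \eqref{eq:drift} exceeds $\eta$. The denominator lies in $(-1,0)$, so $\xi_{n+1}-\xi<-\eta$.
\end{proof}

Let $N=\lceil1/\eta\rceil$ and suppose $\xi_0\in(-2,-1)$. If $\xi_0,\dots,\xi_n$ all lie in $(-2,-1)$, then $-2<\xi_n<-1-n\eta$ by Lemma~\ref{lem:drift}, so $n<1/\eta$. Thus there is a first $n\le N$ with $\xi_n\notin(-2,-1)$, and the lemma gives $\xi_n>0$ or $\xi_n\le-2$. The gadget $B_n$ then works unless $\xi_n=-2$ exactly, in which case $\delta_{n+1}=0$ and the iteration is stuck at ratio $1$.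

The parameter $r$ is there to avoid this accident. (A single edge, with $\delta_0=-1$, would otherwise be the natural start.) For any number $c$, each of the equations $\delta^2=c(q+2\delta)$ and $\xi(\xi+2)=c$ has at most two solutions. Reading \eqref{eq:iteration} backward, $\xi_n=-2$ confines $\delta_0$ to a set of at most $2\cdot4^n$ numbers that does not depend on $r$. The values $\kappa^{2r}-1$ are pairwise distinct, so all but finitely many $r$ avoid these sets for every $n\le N$. Any large such $r$ gives the required gadget. This completes the proof of Proposition~\ref{prop:large}. \qed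

\begin{remark}\label{rem:fixed}
Formula \eqref{eq:drift} explains the constant. For $1<q\le32/27$ the equation $\xi^2(\xi+2)=q$ has a solution in $[-4/3,-1)$, because the left side is $32/27$ at $-4/3$ and $1$ at $-1$. Such a solution is a fixed point of the map $\xi_n\mapsto\xi_{n+1}$, and Lemma~\ref{lem:drift} fails there.
\end{remark}

\section{A dominant conjugate}\label{sec:dominant}

Suppose that $\Lambda$ satisfies \eqref{eq:functional}, and let $T=\{\sigma\in\Sigma:c_\sigma\ne0\}\ne\emptyset$. The natural attempt is to take $y\in Y$ that is large at some $\sigma\in T$ and to show that $\Lambda(y^r)=\sum_T\operatorname{Re}(c_\sigma\sigma(y)^r)$ is unbounded above. Two things can go wrong. Several $\sigma$ may share the largest modulus $|\sigma(y)|$, and their terms may cancel. And even a single largest term tends to $-\infty$ if $\sigma(y)>1$ and $\operatorname{Re}c_\sigma<0$. We correct both by multiplying a high power of $y$ by an element of $Y$ whose images have distinct moduli and are never positive reals.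

For $a\ge1$ let $J_a$ be the gadget with nonadjacent terminals, both joined to all vertices of a clique $K_a$. The clique must avoid the terminal colors, so $E=(x-1)_a$ and $D=(x-2)_a$. The quotient telescopes to $\rho_{J_a}=(x-1)/(x-1-a)$. Put $z_a=\rho_{J_a}(\alpha)\in Y$.

\begin{lemma}\label{lem:tiebreak}
There is an integer $a\ge1$ such that the numbers $|\sigma(z_a)|$ $(\sigma\in\Sigma)$ are nonzero and pairwise distinct, $\sigma(z_a)<0$ for real $\sigma$, and $\sigma(z_a)\notin\mathbb R$ for nonreal $\sigma$.
\end{lemma}

\begin{proof}
Put $\gamma_\sigma=\sigma(\alpha)-1\ne0$. Then $\sigma(z_a)=\gamma_\sigma/(\gamma_\sigma-a)\ne0$ and $1/\sigma(z_a)=1-a/\gamma_\sigma$, which is nonreal when $\sigma$ is nonreal. For real $\sigma$ we have $\gamma_\sigma>0$ by \eqref{eq:conj}, so $\sigma(z_a)<0$ once $a>\gamma_\sigma$. Next,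
\[
|\sigma(z_a)|^{-2}=1-2a\operatorname{Re}(1/\gamma_\sigma)+a^2|1/\gamma_\sigma|^2 .
\]
For distinct $\sigma,\sigma'\in\Sigma$, equality of the right sides at some $a>0$ is, after subtracting $1$ and dividing by $a$, a linear equation in $a$. If it had two solutions, then $1/\gamma_\sigma$ and $1/\gamma_{\sigma'}$ would have equal real parts and equal moduli, so they would be equal or complex conjugate. Then $\sigma'(\alpha)$ would be $\sigma(\alpha)$ or $\overline{\sigma(\alpha)}$, so $\sigma'\in\{\sigma,\overline\sigma\}$, contrary to the choice of $\Sigma$. So each pair excludes at most one $a$, and every large $a$ works.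
\end{proof}

\begin{lemma}\label{lem:dominant}
Let $T\subseteq\Sigma$ be nonempty. There are $w\in Y$ and $\sigma_1\in T$ such that $\omega=\sigma_1(w)$ satisfies $|\omega|>1$, $|\omega|>|\sigma(w)|$ for all $\sigma\in T\setminus\{\sigma_1\}$, and $\omega<0$ if $\sigma_1$ is real, $\omega\notin\mathbb R$ if $\sigma_1$ is nonreal.
\end{lemma}

\begin{proof}
Pick $\sigma_0\in T$. Proposition~\ref{prop:large} with $q=\sigma_0(\alpha)$ gives $y\in Y$ with $|\sigma_0(y)|>1$. Let $R=\max_{\sigma\in T}|\sigma(y)|>1$ and $M=\{\sigma\in T:|\sigma(y)|=R\}$. Let $z=z_a$ be as in Lemma~\ref{lem:tiebreak}, let $\sigma_1$ be the unique maximizer of $|\sigma(z)|$ on $M$, and put $w=y^mz\in Y$ with $m\ge1$. Then $|\sigma_1(w)|=R^m|\sigma_1(z)|$ exceeds $1$ for large $m$. It exceeds $|\sigma(w)|=R^m|\sigma(z)|$ for $\sigma\in M\setminus\{\sigma_1\}$, and it exceeds $|\sigma(w)|$ for $\sigma\in T\setminus M$ and large $m$, because $(|\sigma(y)|/R)^m\to0$.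

It remains to choose among the large $m$. If $\sigma_1$ is real, take $m$ even; then $\sigma_1(y)^m>0$ and $\omega<0$. Let $\sigma_1$ be nonreal. If $\sigma_1(y)$ is real, then $\omega$ is a nonzero real multiple of $\sigma_1(z)\notin\mathbb R$, and every $m$ works. If $\sigma_1(y)$ is nonreal, the values of $\omega$ for $m$ and $m+1$ are nonzero with quotient $\sigma_1(y)$, so they are not both real.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
Suppose $C\ne V$. Take $\Lambda$ from Lemma~\ref{lem:functional}, let $T=\{\sigma:c_\sigma\ne0\}$, and take $w,\sigma_1,\omega$ from Lemma~\ref{lem:dominant}. Put $c=c_{\sigma_1}\ne0$ and $\zeta=\omega/|\omega|$. For all $r\ge1$ we have $w^r\in Y$ and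
\[
\Lambda(w^r)=|\omega|^r\bigl(\operatorname{Re}(c\zeta^r)+e_r\bigr),\qquad |e_r|\le\sum_{\sigma\in T\setminus\{\sigma_1\}}|c_\sigma|\Bigl(\frac{|\sigma(w)|}{|\omega|}\Bigr)^r\longrightarrow0 .
\]
If $\sigma_1$ is real, then $\zeta=-1$ and $c$ is real, so $\operatorname{Re}(c\zeta^r)=|c|$ for every second $r$. If $\sigma_1$ is nonreal, then $\zeta\notin\mathbb R$, and Lemma~\ref{lem:rotation} gives $\operatorname{Re}(c\zeta^r)\ge\varepsilon>0$ for infinitely many $r$. Since $|\omega|>1$, in both cases $\Lambda(w^r)$ is unbounded above, contradicting \eqref{eq:functional}.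

Hence $C=V$. By Lemma~\ref{lem:full} the semigroup $S$ is a group, so $S=\Gamma$, and $\alpha\in S$ by Lemma~\ref{lem:group}. By Lemma~\ref{lem:star}, $\alpha$ is a chromatic root, contrary to the assumption of Section~\ref{sec:group}. So $\alpha$ is a chromatic root and its minimal polynomial $f$ is a chromatic factor.
\end{proof}

\begin{remark}
The position of the real conjugates was used in two places: Lemma~\ref{lem:tiebreak} needs them to exceed $1$, and Proposition~\ref{prop:large} needs them to exceed $32/27$. The second need is not an artifact of the gadgets $A_n,B_n$. Let $\alpha$ be an algebraic integer of degree at least $2$ whose real conjugates all exceed $1$, with at least one in $(1,32/27]$. By Jackson's theorem $\alpha$ is not a chromatic root, so \eqref{eq:nonzero} holds. Every step above remains valid except Proposition~\ref{prop:large} at the conjugates in $(1,32/27]$, and the conclusion $\alpha\in S$ is false. So for one such conjugate $q$, every gadget has $|\rho_H(q)|\le1$.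
\end{remark}

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Algebraic number-theoretic properties of graph and matroid polynomials},
\texttt{https://qmro.qmul.ac.uk/\allowbreak xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak 123456789/\allowbreak 8370/\allowbreak Bohn\_A\_PhD\_final.pdf\allowbreak ?sequence=1\allowbreak \&isAllowed=y}

\bibitem{jackson}
B.~Jackson, \emph{A zero-free interval for chromatic polynomials of graphs}, Combin. Probab. Comput. \textbf{2} (1993), 325--336.

\end{thebibliography}
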